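\title{Countable coverings of groups definable in o-minimal and simple theories}

\begin{abstract}
Let $G$ be a group definable in an $\aleph_0$-saturated structure and covered by countably many $\emptyset$-type-definable sets $X_n$. It is known that $G=A\cdot X_n\cdot X_n^{-1}$ for some $n$ and some finite set $A$. We ask whether, for groups definable in o-minimal or in simple theories, one always has $G=X_{<n}\cdot X_{<n}^{-1}$ for some $n$, where $X_{<n}=\bigcup_{i<n}X_i$. The answer is negative in both cases. The o-minimal counterexample is $\mathrm{SL}_2$ over a real closed field. The simple counterexample is $\mathrm{SL}_2(K)$, where $K$ is a separably closed field of imperfection degree $1$ expanded by a generic coloring of the orbits of a free subgroup. The answer is positive for definably amenable groups, and for groups definable in a simple theory that is low or in which the generic types have bounded finite weight.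
\end{abstract}

\section{Introduction}

A first-order structure $M$ is \emph{$\aleph_0$-saturated} if every set of formulas in finitely many free variables, with parameters from one finite subset of $M$, is realized in $M$ as soon as each of its finite subsets is. A set is \emph{$\emptyset$-type-definable} if it is an intersection of $\emptyset$-definable sets, that is, the solution set of a set of formulas without parameters. Let $G$ be a group type-definable in an $\aleph_0$-saturated structure; this includes the case of an $\aleph_0$-saturated group with additional structure. A \emph{covering} of $G$ is a sequence $(X_n)_{n<\omega}$ of $\emptyset$-type-definable sets with $G=\bigcup_{n<\omega}X_n$, and we write $X_{<n}=\bigcup_{i<n}X_i$.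

If $G$ is $\emptyset$-definable, the space $S_G(\emptyset)$ of complete types over $\emptyset$ of elements of $G$ is compact, every point of it is realized in $G$, and $\emptyset$-type-definable subsets of $G$ correspond to closed subsets. A covering is thus a covering of a compact space by countably many closed sets, and finitely many of them need not suffice. For example, let $G=(R,+)$ with $R$ an $\aleph_0$-saturated real closed field, let $X_0=\{x: |x|>m \text{ for all } m<\omega\}$ and $X_n=[-n,n]$ for $n\ge1$. Then $n\notin X_{<n}$. But one subtraction repairs this: if $\Theta\in X_0$ is positive and $y=2|x|+\Theta$, then $x=(x+y)-y\in X_0-X_0$. So the natural question is how many multiplications are needed to obtain $G$ from finitely many of the $X_n$. Two results are quoted in \cite{WGT}.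
\begin{itemize}
\item[(C1)] For every $G$ and every covering there are a finite set $A\subseteq G$ and $n<\omega$ with $G=A\cdot X_n\cdot X_n^{-1}$. There are $G$ and coverings for which no $n$ gives $G=X_{<n}\cdot X_{<n}^{-1}$.
\item[(C2)] If $G$ is abelian, then $G=X_{<n}\cdot X_{<n}^{-1}$ for some $n$.
\end{itemize}
Counting the finite factor $A$ as half a step, (C1) says that $k=2.5$ steps always suffice. We say that \emph{$k=2$ holds for $G$} if for every covering of $G$ there is $n$ with $G=X_{<n}\cdot X_{<n}^{-1}$, and that it holds for a class of groups if it holds for each member. The problem posed in \cite{WGT} is to decide whether $k=2$ holds for the class of groups definable in $\aleph_0$-saturated models of o-minimal theories, and for the class of groups definable in $\aleph_0$-saturated models of simple theories.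

One would guess that it does. If a compact group is covered by countably many closed sets $X_n$, then some $X=X_{<n}$ has Haar measure greater than $\frac12$, so $gX\cap X\neq\emptyset$ for every $g$, which means $G=XX^{-1}$. Groups definable in tame theories carry notions of largeness that imitate Haar measure, and for $\mathrm{SL}_2$ over an algebraically closed field Zariski density does the job (Example~\ref{ex:acf}). Nevertheless the answer is negative for both classes.

\begin{theorem}\label{thm:omin}
Let $R$ be an $\aleph_0$-saturated real closed field. Then $k=2$ fails for $G=\mathrm{SL}_2(R)$.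
\end{theorem}

\begin{theorem}\label{thm:simple}
There is a complete simple theory $T$ in a countable language, an expansion of a theory of separably closed fields of imperfection degree $1$, such that $k=2$ fails for $G=\mathrm{SL}_2(K)$ in every $\aleph_0$-saturated model $K$ of $T$.
\end{theorem}

The theory of real closed fields is o-minimal: every definable subset of the line is a finite union of points and intervals. So Theorems~\ref{thm:omin} and \ref{thm:simple}, together with (C1), solve the problem.

\begin{corollary}
For the o-minimal class and for the simple class, $k=2$ fails, and the number of steps is $k=2.5$.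
\end{corollary}

Two positive results, not needed for the corollary, delimit the counterexamples. A group $G$ definable in $M$ is \emph{definably amenable} if there is a left-invariant finitely additive probability measure on the subsets of $G$ definable in $M$ with parameters. Lowness and weight are recalled in Section~\ref{sec:low}.

\begin{theorem}\label{thm:amen}
If $G$ is $\emptyset$-definable in an $\aleph_0$-saturated structure (of any theory) and definably amenable, then $k=2$ holds for $G$.
\end{theorem}

\begin{theorem}\label{thm:low}
Let $G$ be $\emptyset$-definable in an $\aleph_0$-saturated model of a simple theory $T$. If $T$ is low (for example, stable), or the generic types of $G$ have weight bounded by a finite $w$ (for example, if $T$ is supersimple), then $k=2$ holds for $G$.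
\end{theorem}

In particular the theory $T$ of Theorem~\ref{thm:simple} is neither low nor supersimple, and any such example must be built accordingly.

All four proofs start from a reformulation in terms of definable sets (Section~\ref{sec:criterion}), from which Theorems~\ref{thm:amen} and \ref{thm:omin} follow at once (Sections~\ref{sec:criterion} and \ref{sec:omin}). The proof of Theorem~\ref{thm:simple} occupies Sections~\ref{sec:plan}--\ref{sec:T}; Section~\ref{sec:plan} explains its design. Theorem~\ref{thm:low} is proved in Section~\ref{sec:low}.

\section{Large sets that drift apart}\label{sec:criterion}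

\begin{lemma}\label{lem:criterion}
Let $G$ be a group $\emptyset$-definable in an $\aleph_0$-saturated structure. Then $k=2$ fails for $G$ if and only if there are $\emptyset$-definable sets $V_n\subseteq G$ and elements $g_n\in G$ $(n<\omega)$ such that
\begin{itemize}
\item[(a)] for all $n$ and all $x\in G$, $x\in V_n$ or $g_nx\in V_n$;
\item[(b)] every $x\in G$ lies in only finitely many $V_n$.
\end{itemize}
\end{lemma}

\begin{proof}
For $U\subseteq G$ and $g\in G$ we have $g\in UU^{-1}$ if and only if there is $x$ with $x\in U$ and $gx\in U$. So (a) says that $g_n\notin U_nU_n^{-1}$, where $U_n=G\setminus V_n$.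

Suppose that $V_n,g_n$ are given. The sets $X_n=\bigcap_{m\ge n}U_m$ are $\emptyset$-type-definable and increasing, and they cover $G$ by (b). For $n\ge1$ we have $X_{<n}=X_{n-1}\subseteq U_{n-1}$, so $g_{n-1}\notin X_{<n}X_{<n}^{-1}$; and $X_{<0}=\emptyset$.

Conversely, let $(X_n)$ be a covering and $g_n\notin X_{<n}X_{<n}^{-1}$ for every $n$. A finite union of $\emptyset$-type-definable sets is $\emptyset$-type-definable, so $X_{<n}$ is the solution set of a set $\pi(x)$ of formulas over $\emptyset$, closed under conjunction and containing ``$x\in G$''. The set $\pi(x)\cup\pi(g_nx)$ has the finitely many parameters $g_n$ and is not realized. By $\aleph_0$-saturation a finite part of it is not realized, which gives an $\emptyset$-definable set $U_n$ with $X_{<n}\subseteq U_n\subseteq G$ and $g_n\notin U_nU_n^{-1}$. Put $V_n=G\setminus U_n$. Then (a) holds, and if $x\in X_i$, then $x\notin V_n$ for all $n>i$.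
\end{proof}

We call a family $(V_n,g_n)_{n<\omega}$ with (a) and (b) a \emph{witness}. Condition (a) says that $V_n$ is large: $G=V_n\cup g_n^{-1}V_n$. By $\aleph_0$-saturation, (b) says that no infinite subfamily of $(V_n)$ has the finite intersection property. Two examples show the two sides.

\begin{example}\label{ex:acf}
Let $K$ be an $\aleph_0$-saturated algebraically closed field in the language of rings and $G=\mathrm{SL}_2(K)$, an irreducible variety. A definable set $V\subseteq G$ is constructible, so it either contains a nonempty Zariski open set or lies in a proper closed subset. By irreducibility, $G=V\cup g^{-1}V$ excludes the second case. So sets $V_n$ satisfying (a) have the finite intersection property, there is no witness, and $k=2$ holds.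
\end{example}

\begin{example}\label{ex:tree}
Let $G$ be a group with elements $g_m$ $(m<\omega)$ that freely generate a free subgroup $F$. Make $G$ a graph with edges $\{y,g_my\}$, and give such an edge the \emph{label} $m$. The label is unique, since $\{y,g_my\}=\{y',g_{l}y'\}$ forces $g_m=g_l$ or $g_lg_m=1$. The components are the orbits $Fx$, and each is a copy of the Cayley graph of $F$, hence a tree. Condition (a) says that every edge of label $m$ has an endpoint in $V_m$. Choose a root in each orbit, and let $V_m$ be the set of non-root vertices whose edge toward the root has label $m$. The $V_m$ are pairwise disjoint and satisfy (a). Both facts are expressed by sentences in the expansion of $G$ by predicates for the $V_m$ and constants for the $g_m$, so $k=2$ fails for every $\aleph_0$-saturated elementary extension of this expansion.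
\end{example}

Thus failure of $k=2$ costs nothing if the theory is unrestricted; the issue is to reconcile a witness with tameness. An invariant measure rules out witnesses, as it did for compact groups.

\begin{proof}[Proof of Theorem~\ref{thm:amen}]
Suppose that $(V_n,g_n)$ is a witness and $\mu$ a left-invariant finitely additive probability measure on the definable subsets of $G$. From $G=V_n\cup g_n^{-1}V_n$ we get $\mu(V_n)\ge\frac12$. Restricted to $\emptyset$-definable sets, $\mu$ is a finitely additive measure on the algebra of clopen subsets $[V]$ of $S_G(\emptyset)$. By compactness a clopen set is never a disjoint union of infinitely many nonempty clopen sets, so $\mu$ is countably additive on this algebra and extends to a probability measure on the $\sigma$-algebra it generates. The sets $\bigcup_{m\ge n}[V_m]$ decrease with $n$ and have measure at least $\frac12$, so their intersection is nonempty: some type over $\emptyset$ lies in infinitely many $[V_m]$. It is realized in $G$ by $\aleph_0$-saturation, contradicting (b).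
\end{proof}

\section{The group $\mathrm{SL}_2$ over a real closed field}\label{sec:omin}

In an ordered field the sets of a witness can be taken pairwise disjoint. The group acts on the projective line, and the whole complement of a short interval can be pushed into that interval.

\begin{proof}[Proof of Theorem~\ref{thm:omin}]
The group $G=\mathrm{SL}_2(R)$ acts on $\mathbb P^1(R)=R\cup\{\infty\}$ by fractional linear maps. For $m<\omega$ let $I_m=[3m-1,3m+1]$ and
\[
V_m=\{x\in G: x(\infty)\in I_m\}=\Big\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in G:\ c\neq0,\ 3m-1\le a/c\le 3m+1\Big\}.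
\]
The $V_m$ are $\emptyset$-definable and pairwise disjoint, so (b) holds. Let
\[
g_m=\begin{pmatrix}3m&-9m^2-1\\1&-3m\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z),\qquad g_m(z)=3m-\frac1{z-3m}.
\]
If $z\notin I_m$, then $z=\infty$ or $|z-3m|>1$, and hence $|g_m(z)-3m|<1$ and $g_m(z)\in I_m$. Applied to $z=x(\infty)$, this shows that $x\notin V_m$ implies $g_mx\in V_m$. So $(V_m,g_m)$ is a witness, and Lemma~\ref{lem:criterion} applies.
\end{proof}

Explicitly, the covering is $X_n=\{x\in G: x(\infty)\notin I_m\text{ for all }m\ge n\}$. An invariant measure would give each of the disjoint sets $V_0,V_1,V_2$ measure at least $\frac12$, so $\mathrm{SL}_2(R)$ is not definably amenable, in accordance with Theorem~\ref{thm:amen}.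

\section{Design of the simple counterexample}\label{sec:plan}

A simple theory has no definable order with infinite chains, so we return to the trees of Example~\ref{ex:tree}. Take a stable theory $T_0$ of fields whose models contain free generators $g_m\in\mathrm{SL}_2$, and add predicates $C_m\subseteq G=\mathrm{SL}_2(K)$, the \emph{colors}, as randomly as possible subject to two rules: every edge of label $m$ has an endpoint of color $m$, and no point has three colors. Call a colored model \emph{rich} if every small colored extension of a small elementary submodel of its reduct embeds into it. Colorings live on separate orbits and are easy to amalgamate, so rich models exist and have a common complete theory $T$. If the saturated models of $T$ are rich, then types in $T$ are described by $T_0$-types together with colors, and simplicity of $T$ follows from the Kim--Pillay theorem.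

With these two rules, saturated models are not rich. Consider the formula
\[
\varphi(a):\quad \exists x\,\big(x\in C_0\cap C_1\ \wedge\ ax\in C_0\cap C_1\big).
\]
In a rich model $\varphi(a)$ holds for every $a\in G\setminus F$: in an extension take a new point $x$; then $x$ and $ax$ lie in two different new orbits, which we root at $x$ and $ax$, giving the roots the colors $0,1$ and every other vertex the label of its edge toward the root. But $\varphi(g_m)$ fails for $m\ge2$, since neither $x$ nor $g_mx$ has room for the color $m$. So $\{\neg\varphi(a)\}\cup\{a\ne f:f\in F\}$ is finitely satisfiable, and an $\aleph_1$-saturated model contains $a\notin F$ with $\neg\varphi(a)$. The condition ``$a\notin F$'' is not first-order, and the coloring rules detect this.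

The remedy is to exempt some edges from the first rule, so that $\varphi(g_m)$ becomes true for large $m$. We define in the field a \emph{level} $\ell(x)\in\omega\cup\{\infty\}$, with each condition $\ell(x)\le j$ definable, and call an edge of label $m$ \emph{easy} if both its endpoints have level at most $m$. Two properties are needed.
\begin{itemize}
\item[(1)] Every point has only finitely many neighbors of level at most $j$, for each $j$. Then an easy edge of label $m$ can be charged to its endpoint of higher level, through a set $D_m$ definable in the field, and every point is charged finitely often (Section~\ref{sec:levels}).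
\item[(2)] A new point satisfying a given formula can be chosen of level at most $N_1$, where $N_1$ depends only on the shape of the formula and not on its parameters. Then all edges of label greater than $N_1$ between the points under consideration are easy, and ``$a\notin F$'' can be replaced by ``$a\notin\Phi$'' for a finite set $\Phi\subseteq F$ (Section~\ref{sec:rich}).
\end{itemize}
Separably closed fields that are not perfect offer (2). An element $x$ has infinitely many coordinates $\lambda_\sigma(x)$ with respect to a $p$-basis, a formula mentions finitely many of them, and a deeper coordinate can be set equal to $1$ by a purely inseparable extension (Lemma~\ref{lem:digit}). The level of a matrix records the first coordinate of an entry that equals $1$. The witness is then $V_m=C_m\cup D_m$.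

\section{Independence in stable and simple theories}\label{sec:forking}

We recall the textbook facts that are used below. Let $T$ be a complete theory and $\mathbb M$ a monster model: $\bar\kappa$-saturated and strongly $\bar\kappa$-homogeneous for a large cardinal number $\bar\kappa$. \emph{Small} means of size less than $\bar\kappa$; letters $A,B,C$ denote small sets, $a,b$ small tuples, $AB=A\cup B$, and $a\equiv_Cb$ means $\operatorname{tp}(a/C)=\operatorname{tp}(b/C)$. A set of formulas is \emph{$k$-inconsistent} if each of its $k$-element subsets is inconsistent. A formula $\varphi(x;y)$ has the \emph{tree property} if there are $k<\omega$ and parameters $b_\eta$ $(\eta\in\omega^{<\omega})$ such that each set $\{\varphi(x;b_{\eta i}):i<\omega\}$ is $k$-inconsistent and each branch $\{\varphi(x;b_{\eta|n}):n<\omega\}$, $\eta\in\omega^\omega$, is consistent. The theory $T$ is \emph{simple} if no formula has the tree property. Stable theories are simple.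

A formula $\varphi(x;b)$ \emph{divides over $C$} if $\{\varphi(x;b_i):i<\omega\}$ is inconsistent for some $C$-indiscernible sequence $(b_i)$ with $b_0=b$. In a simple theory write $a\perp_CB$ if no formula in $\operatorname{tp}(a/CB)$ divides over $C$; then $\operatorname{tp}(a/CB)$ is called a \emph{nonforking extension} of $\operatorname{tp}(a/C)$. This relation has the following properties.
\begin{itemize}
\item[(F1)] Invariance under automorphisms of $\mathbb M$.
\item[(F2)] Symmetry: $A\perp_CB$ if and only if $B\perp_CA$.
\item[(F3)] Transitivity and monotonicity: $a\perp_CB$ if and only if $a\perp_CCB$; and for $C\subseteq B\subseteq B'$, $a\perp_CB'$ if and only if $a\perp_CB$ and $a\perp_BB'$.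
\item[(F4)] Finite character: $A\perp_CB$ if and only if $A_0\perp_CB_0$ for all finite $A_0\subseteq A$, $B_0\subseteq B$.
\item[(F5)] Local character: for finite $a$ and any $B$ there is $C\subseteq B$ with $|C|\le|T|$ and $a\perp_CB$.
\item[(F6)] Extension: for $a$ and $C\subseteq B$ there is $a'\equiv_Ca$ with $a'\perp_CB$.
\item[(F7)] Independence theorem over models: if $A\preceq\mathbb M$, $A\subseteq B,C$, $B\perp_AC$, $a_1\equiv_Aa_2$, $a_1\perp_AB$ and $a_2\perp_AC$, then there is $a$ with $a\equiv_Ba_1$, $a\equiv_Ca_2$ and $a\perp_ABC$.
\item[(F8)] Algebraic closure: each of the relations $A\perp_CB$, $\operatorname{acl}(CA)\perp_C\operatorname{acl}(CB)$ and $\operatorname{acl}(CA)\perp_{\operatorname{acl}(C)}\operatorname{acl}(CB)$ implies the other two, and they imply $A\cap B\subseteq\operatorname{acl}(C)$.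
\item[(F9)] Stationarity, if $T$ is stable: if $A\preceq\mathbb M$, $A\subseteq B$, $a\equiv_Aa'$, $a\perp_AB$ and $a'\perp_AB$, then $a\equiv_Ba'$.
\end{itemize}
The Kim--Pillay theorem \cite{KP} is the converse: a complete theory that admits a ternary relation on small sets satisfying (F1)--(F7) is simple.

\section{Separably closed fields of imperfection degree one}\label{sec:scf}

Fix a prime $p$, a countable algebraically closed field $k_0$ of characteristic $p$ and infinite transcendence degree, and $b$ transcendental over $k_0$. A field $K\ni b$ of characteristic $p$ has \emph{$p$-basis $\{b\}$} if $b\notin K^p$ and $K=K^p[b]$; then $1,b,\dots,b^{p-1}$ is a basis of $K$ over $K^p$, so $[K:K^p]=p$ and $K$ has imperfection degree $1$. Since $k_0$ is perfect, $k_0(b)$ has $p$-basis $\{b\}$. This property passes to a separable algebraic extension $K'$ of $K$: we have $K'=K\cdot K'^p=K'^p[b]$, and $b^{1/p}$, being purely inseparable over $K$ and not in $K$, is not in $K'$. So $M_0=k_0(b)^{\mathrm{sep}}$ has $p$-basis $\{b\}$.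

Let $L_0$ be the language of rings with constants for the elements of $M_0$ and unary function symbols $\lambda_0,\dots,\lambda_{p-1}$. Let $T_0$ say that $K$ is a separably closed field with $p$-basis $\{b\}$, that $x=\sum_{i<p}\lambda_i(x)^pb^i$ for all $x$, and that the $L_0$-diagram of $M_0$ holds. The theory $T_0$ is complete, has quantifier elimination and is stable (Ershov, Wood \cite{Wood}, Delon \cite{Delon}; see the survey \cite{Messmer}). In particular $L_0$-embeddings between models of $T_0$ are elementary. We write $\preceq$ between models of $T_0$ for $L_0$-elementary inclusion, and $\operatorname{acl}_0$, $\perp^0$ for algebraic closure and independence in $T_0$.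

\subsection*{Coordinates}
For a finite sequence $\sigma=(\sigma_0,\dots,\sigma_{n-1})$ of digits in $\{0,\dots,p-1\}$ put $|\sigma|=n$, $[\sigma]=\sum_{t<n}\sigma_tp^t$ and $\lambda_\sigma=\lambda_{\sigma_{n-1}}\circ\dots\circ\lambda_{\sigma_0}$; thus $\lambda_\emptyset=\mathrm{id}$ and $\lambda_{\sigma\tau}=\lambda_\tau\circ\lambda_\sigma$. Iterating the defining identity of the $\lambda_i$ gives
\begin{equation}\label{eq:expansion}
x=\sum_{|\sigma|=n}\lambda_\sigma(x)^{p^n}b^{[\sigma]} .
\end{equation}
As $[K:K^{p^n}]=p^n$ and the $b^\nu$, $\nu<p^n$, span, they form a basis of $K$ over $K^{p^n}$, and the coefficients in \eqref{eq:expansion} are unique. Uniqueness shows that $\lambda_\sigma$ is additive, that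
\begin{equation}\label{eq:semilinear}
\lambda_\sigma(cx)=c^{1/p^{|\sigma|}}\lambda_\sigma(x)\qquad(c\in k_0),
\end{equation}
and that $\lambda_i(xy)=\sum_{j+k=i}\lambda_j(x)\lambda_k(y)+b\sum_{j+k=i+p}\lambda_j(x)\lambda_k(y)$. By induction on terms, every $L_0$-term is $T_0$-provably equal to a polynomial over $M_0$ in finitely many $\lambda_\sigma(v)$, $v$ a variable. Applying \eqref{eq:expansion} to $\lambda_\sigma(v)$ rewrites short coordinates as polynomials in longer ones. With quantifier elimination this gives a normal form.
\begin{itemize}
\item[(NF)] For every $L_0$-formula $\chi(\bar v)$ and every large $n$ there is a quantifier-free formula $\vartheta$ in the language of rings with constants for $M_0$ such that $T_0\vdash\chi(\bar v)\leftrightarrow\vartheta\big((\lambda_\sigma(v))_{v\in\bar v,\,|\sigma|=n}\big)$.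
\end{itemize}

\subsection*{Algebraic closure}
Let $S\subseteq K\models T_0$, let $A_0$ be the smallest subfield of $K$ that contains $M_0\cup S$ and is closed under the $\lambda_i$, and let $A$ be the separable closure of $A_0$ in $K$. Then $A_0$ and hence $A$ have $p$-basis $\{b\}$, and $A$ is separably closed. By uniqueness of coordinates the $\lambda_i$ of $A$ are those of $K$, so $A\preceq K$. Since $A\subseteq\operatorname{acl}_0(S)$ and $A$ is an elementary submodel containing $S$, we have $A=\operatorname{acl}_0(S)$. Thus the $\operatorname{acl}_0$-closed sets are exactly the elementary submodels, and $|\operatorname{acl}_0(S)|\le|S|+\aleph_0$.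

If $A\preceq K$, then the extension $K/A$ is \emph{regular}, that is, $K$ and $A^{\mathrm{alg}}$ are linearly disjoint over $A$. Indeed, the basis $1,\dots,b^{p-1}$ of $A$ over $A^p$ stays linearly independent over $K^p$, so $K/A$ is separable by Mac Lane's criterion; an element of $K$ algebraic over $A$ is therefore separable over $A$ and lies in $A$; and a separable extension in which the ground field is relatively algebraically closed is regular.

\subsection*{Extensions}
The only obstruction to embedding a field into a model of $T_0$ is that $b$ may have become a $p$-th power.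

\begin{lemma}\label{lem:exchange}
Let $E\ni b$ be a field of characteristic $p$ with $b\notin E^p$, and let $u\in E\setminus E^p[b]$. Then $b\notin E(u^{1/p})^p$.
\end{lemma}

\begin{proof}
We have $E(u^{1/p})^p=E^p[u]$. If $b\in E^p[u]$, then $E^p[b]\subseteq E^p[u]$ are two fields of degree $p$ over $E^p$, so they are equal and $u\in E^p[b]$.
\end{proof}

\begin{lemma}\label{lem:extend}
Let $A\models T_0$ and let $E\supseteq A$ be a field with $b\notin E^p$. Then there is $K'\models T_0$ with $E\subseteq K'$ and $A\preceq K'$, and $K'$ is countable if $E$ is.
\end{lemma}

\begin{proof}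
By Zorn's lemma let $K'$ be maximal among the fields between $E$ and $E^{\mathrm{alg}}$ in which $b$ is not a $p$-th power. A separable algebraic extension of $K'$ does not contain $b^{1/p}$, so $K'$ is separably closed. If there were $u\in K'\setminus K'^p[b]$, then $K'(u^{1/p})$ would be a proper extension contradicting maximality, by Lemma~\ref{lem:exchange}. So $K'$ has $p$-basis $\{b\}$. By uniqueness of coordinates $A$ is an $L_0$-substructure of $K'$, so $K'\models T_0$ and $A\preceq K'$.
\end{proof}

We now set a coordinate equal to $1$. The smallest case is $E=A(e)$ with $e$ transcendental over $A$. Here $E^p[b]=A(e^p)$ does not contain $e$, so the coordinates of $e$ are undetermined. Adjoin $\tau$ with $\tau^p=(e-1)/b$. Then $b$ is not a $p$-th power in the rational function field $A(\tau)$, and $e=1^p+\tau^pb$ gives $\lambda_0(e)=1$ in any model above $A(\tau)$. Next let $E=A(\xi_0,\dots,\xi_{p-1})$ be purely transcendental and $e=\sum_i\xi_i^pb^i$. Now $\lambda_i(e)=\xi_i$ is forced, and we go one step deeper and arrange $\lambda_{00}(e)=\lambda_0(\xi_0)=1$. The depth is visible in a degree: over $A'=A^{\mathrm{alg}}$ we have $\xi_0=e^{1/p}-\sum_{i\ge1}\xi_ib^{i/p}$,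 so $[A'E:A'(e,\xi_1,\dots,\xi_{p-1})]=p$. In general such a degree bounds the depth, and this is the source of uniformity.

\begin{lemma}\label{lem:digit}
Let $A\models T_0$, $A'=A^{\mathrm{alg}}$, and let $E\supseteq A$ be a field with $b\notin E^p$. Let $e_1,\dots,e_q\in E$ and $\Delta<\omega$, and suppose that for each $i$ there are $s_2,\dots,s_r\in E$ with $e_i,s_2,\dots,s_r$ algebraically independent over $A$ and $[A'E:A'(e_i,s_2,\dots,s_r)]\le\Delta$. Then there is $K'\models T_0$ with $E\subseteq K'$ and $A\preceq K'$ such that for each $i$ there is $\sigma_i$ with $|\sigma_i|\le q+\log_p\Delta$ and $\lambda_{\sigma_i}(e_i)=1$ in $K'$. Moreover $K'$ is countable if $E$ is.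
\end{lemma}

\begin{proof}
We build fields $E=E_0\subseteq E_1\subseteq\dots\subseteq E_q$ with $[E_i:E_{i-1}]=p$ and $b\notin E_i^p$. Let $H=E_{i-1}$ be given and put $e=e_i$, $\bar s=(s_2,\dots,s_r)$. The field $H^{p^k}[b]$ is spanned over $H^{p^k}$ by the $b^\nu$, $\nu<p^k$. If $e$ lies in it, say
\begin{equation}\label{eq:partial}
e=\sum_{\nu<p^k}h_\nu^{p^k}b^\nu,\qquad h_\nu\in H,
\end{equation}
then $e^{1/p^k}=\sum_\nu h_\nu b^{\nu/p^k}\in A'H$. Since $e$ is not a $p$-th power in the rational function field $A'(e,\bar s)$, the element $e^{1/p^k}$ has degree $p^k$ over it. Hence $p^k\le[A'H:A'(e,\bar s)]\le p^{i-1}\Delta$. So there is a largest $k\ge0$ with $e\in H^{p^k}[b]$, and $k+1\le q+\log_p\Delta$. For this $k$, some $h=h_\nu$ in \eqref{eq:partial} is not in $H^p[b]$, for otherwise every $h_\nu^{p^k}$, and then $e$, would lie in $H^{p^{k+1}}[b]$. Then $u=(h-1)/b$ is not in the field $H^p[b]$ either. Put $\tau=u^{1/p}$ and $E_i=H(\tau)$; by Lemma~\ref{lem:exchange}, $b\notin E_i^p$.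

Take $K'\supseteq E_q$ from Lemma~\ref{lem:extend}. With the notation of step $i$, let $\sigma$ be the digit sequence of length $k$ with $[\sigma]=\nu$. Comparing \eqref{eq:partial} with \eqref{eq:expansion} in $K'$ gives $\lambda_\sigma(e)=h=1^p+\tau^pb$, so $\lambda_{\sigma0}(e)=1$.
\end{proof}

\section{A free group and the level of a matrix}\label{sec:levels}

For a field $K\supseteq k_0$ write $G(K)=\mathrm{SL}_2(K)$. As $k_0$ has infinite transcendence degree, we can choose
\[
g_m=\begin{pmatrix}\alpha_m&\beta_m\\ \gamma_m&\delta_m\end{pmatrix}\in G(k_0)\qquad(m<\omega)
\]
such that all $\alpha_m,\beta_m,\gamma_m$ together are algebraically independent over $\mathbb F_p$; then $\delta_m=(1+\beta_m\gamma_m)/\alpha_m$. Let $F$ be the group generated by the $g_m$. Genericity yields freeness, and it also puts the rows of the $g_m^{\pm1}$ in general position.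

\begin{lemma}\label{lem:free}
\begin{itemize}
\item[(i)] $F$ is free on $(g_m)_{m<\omega}$.
\item[(ii)] For $r\in\{1,2\}$, a field $K\supseteq k_0$ and $z\in K^2$, there are at most two pairs $(m,\varepsilon)\in\omega\times\{\pm1\}$ such that the $r$-th row $\rho$ of $g_m^\varepsilon$ satisfies $\rho\cdot z=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We specialize the $g_m$ to matrices that play ping-pong. Let $|f|=2^{\deg f}$ be the ultrametric absolute value on $\mathbb F_p(t)$, with $|\infty|=\infty$. Let $U^+$ and $U^-$ be the groups of upper and lower unitriangular matrices with off-diagonal entry $f\in t\mathbb F_p[t]$; note that $|f|>1$ if $f\neq0$. An element of $U^+\setminus\{1\}$ acts on $\mathbb P^1(\mathbb F_p(t))$ by $z\mapsto z+f$ and maps $\{|z|\le1\}$ into $\{|z|>1\}$. An element of $U^-\setminus\{1\}$ acts by $z\mapsto1/(f+1/z)$ and maps $\{|z|\ge1\}$ into $\{|z|<1\}$. So a nonempty product of nontrivial elements taken alternately from $U^+$ and $U^-$ sends the point $1$ to a point of absolute value different from $1$, and is not the identity.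

Let $u_m\in U^+$ and $v_m\in U^-$ have off-diagonal entry $t^{m+1}$, and let
\[
h_m=u_mv_m=\begin{pmatrix}1+t^{2m+2}&t^{m+1}\\t^{m+1}&1\end{pmatrix}.
\]
Expand a nonempty reduced word in the $h_m^{\pm1}$ into factors $u_m^{\pm1},v_m^{\pm1}$. Two adjacent factors lie in the same group only at a junction $h_mh_l^{-1}$ or $h_m^{-1}h_l$ with $m\ne l$, where they merge to $v_mv_l^{-1}\ne1$ or $u_m^{-1}u_l\neq1$. Each factor borders at most one junction, so after merging we have a nonempty alternating product. Hence the $h_m$ are free. By algebraic independence there is a ring homomorphism $\mathbb F_p[\alpha_m^{\pm1},\beta_m,\gamma_m:m<\omega]\to\mathbb F_p(t)$ with $\alpha_m\mapsto1+t^{2m+2}$ and $\beta_m,\gamma_m\mapsto t^{m+1}$; it sends $\delta_m$ to $1$. The induced homomorphism on $\mathrm{SL}_2$ sends $g_m$ to $h_m$, so the $g_m$ satisfy no relation.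

(ii) The rows in question are $(\alpha_m,\beta_m)$, $(\delta_m,-\beta_m)$ for $r=1$ and $(\gamma_m,\delta_m)$, $(-\gamma_m,\alpha_m)$ for $r=2$. The two entries of each are algebraically independent over $k_m=\mathbb F_p(\alpha_l,\beta_l,\gamma_l:l\neq m)$, because $\delta_m$ is transcendental over $k_m(\beta_m,\gamma_m)$. Suppose that three distinct pairs work, with rows $\rho^1,\rho^2,\rho^3$. Then $z\neq0$, and the three rows lie on the affine line $\{\rho:\rho\cdot z=1\}$. Some index $m$ occurs in exactly one of the pairs, say the third; then $\rho^1,\rho^2\in k_m^2$. We have $\rho^1\neq\rho^2$: if they come from different indices $l',l$, then $\rho^1\in k_l^2$ and $\rho^2\notin k_l^2$; if from the same index $l$, then $\alpha_l\neq\delta_l$ because $\alpha_l^2\neq1+\beta_l\gamma_l$. So the line is the one through $\rho^1$ and $\rho^2$, it has an equation over $k_m$, and $\rho^3$ satisfies it. This contradicts the algebraic independence of the entries of $\rho^3$ over $k_m$.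
\end{proof}

From now on $G(K)$ carries the labeled graph of Example~\ref{ex:tree}, whose components, the $F$-orbits, are trees. Let $K\models T_0$. Fix an enumeration, by $j<\omega$, of all triples $(\sigma,r,s)$ with $\sigma$ a digit sequence and $r,s\in\{1,2\}$. If $j$ is the index of $(\sigma,r,s)$, put
\[
Q_j=\{x=(x_{rs})\in G(K):\lambda_\sigma(x_{rs})=1\}.
\]
The \emph{level} of $x$ is $\ell(x)=\min\{j:x\in Q_j\}\in\omega\cup\{\infty\}$. An edge $\{y,g_my\}$ is \emph{easy} if $\ell(y)\le m$ and $\ell(g_my)\le m$. Finally
\[
D_m=\{x\in G(K):\ \ell(x)\le m,\text{ and }\ell(g_mx)\le\ell(x)\text{ or }\ell(g_m^{-1}x)\le\ell(x)\}.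
\]
For fixed $m$, the set $D_m$ and the easiness of $\{y,g_my\}$ are Boolean combinations of conditions involving $Q_0,\dots,Q_m$ only, so they are $L_0$-definable over $\emptyset$; this is the purpose of the bound $\ell(x)\le m$. If $A\preceq K$, then $G(A)$ is $F$-invariant, as $F\subseteq G(M_0)$, and levels of points of $G(A)$ are the same in $A$ and in $K$.

\begin{lemma}\label{lem:levels}
Let $K\models T_0$ and $x\in G(K)$.
\begin{itemize}
\item[(i)] For each $j$, at most two pairs $(m,\varepsilon)$ satisfy $g_m^\varepsilon x\in Q_j$.
\item[(ii)] The point $x$ lies in only finitely many $D_m$.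
\item[(iii)] If $\{x,g_mx\}$ is easy, then $x\in D_m$ or $g_mx\in D_m$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $j$ be the index of $(\sigma,r,s)$, $n=|\sigma|$, and let $\rho=(\rho_1,\rho_2)\in k_0^2$ be the $r$-th row of $g_m^\varepsilon$. The $(r,s)$ entry of $g_m^\varepsilon x$ is $\rho_1x_{1s}+\rho_2x_{2s}$. By additivity and \eqref{eq:semilinear}, the $p^n$-th power of its $\sigma$-coordinate is $\rho\cdot z$ with $z=(\lambda_\sigma(x_{1s})^{p^n},\lambda_\sigma(x_{2s})^{p^n})$. So $g_m^\varepsilon x\in Q_j$ if and only if $\rho\cdot z=1$, and Lemma~\ref{lem:free}(ii) applies. It is here that the entries of $g_m$ must lie in the perfect field $k_0$.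

(ii) If $\ell(x)=\infty$, then $x$ is in no $D_m$. Otherwise $x\in D_m$ implies $g_m^{\pm1}x\in Q_j$ for some sign and some $j\le\ell(x)$, which by (i) happens for at most $2(\ell(x)+1)$ values of $m$.

(iii) If $\ell(g_mx)\le\ell(x)$, then $x\in D_m$. Otherwise $y=g_mx$ has $\ell(g_m^{-1}y)\le\ell(y)\le m$, so $y\in D_m$.
\end{proof}

\section{Colorings and rich models}\label{sec:colorings}

Let $K\models T_0$ and let $Y\subseteq G(K)$ be $F$-invariant. A \emph{valid coloring} of $Y$ is a family of sets $C_m\subseteq Y$ $(m<\omega)$ such that
\begin{itemize}
\item[(V1)] no point lies in three different sets $C_m$;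
\item[(V2)] every edge of label $m$ that is not easy has an endpoint in $C_m$.
\end{itemize}
Validity is a condition on each orbit separately. Every orbit has a valid coloring, namely that of Example~\ref{ex:tree}, which uses one color per point. The second color is the room needed to extend colors prescribed on several finite regions of one tree: a vertex between the root and a prescribed region may have to cover both its edge toward the root and its edge to that region. A vertex adjacent to many regions could be asked for more, and two adjacent regions could both lack the label of the edge between them; easy edges remove these two obstructions (Figure~\ref{fig:gluing}).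

\begin{lemma}[Gluing]\label{lem:gluing}
Let $Y$ be an $F$-orbit and $S\subseteq Y$ a disjoint union of finitely many nonempty connected sets, called pieces. Let sets $P(y)\subseteq\omega$ with $|P(y)|\le2$ be given for $y\in S$, and let $N_1<\omega$. Assume:
\begin{itemize}
\item[(g1)] if an edge $\{y,y'\}$ of label $m$ inside a piece is not easy, then $m\in P(y)\cup P(y')$;
\item[(g2)] $\ell(y)\le N_1$ for $y\in S$, and edges between different pieces have label greater than $N_1$;
\item[(g3)] if $z\in Y\setminus S$ is adjacent to at least two pieces, then $\ell(z)\le N_1$ and at most one edge from $z$ to $S$ has label at most $N_1$.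
\end{itemize}
Then $Y$ has a valid coloring with $\{m:y\in C_m\}=P(y)$ for all $y\in S$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) ellipse (0.85 and 0.4); \node at (0,0.7) {$S_1$};
\draw (5.6,0.9) ellipse (0.85 and 0.4); \node at (5.6,1.6) {$S_2$};
\draw (5.6,-0.9) ellipse (0.85 and 0.4); \node at (6.8,-0.9) {$S_3$};
\draw (8.2,0.9) ellipse (0.85 and 0.4); \node at (8.2,1.6) {$S_4$};
\foreach \q in {(-0.4,0),(0.4,0),(2,0),(3.6,0),(5.2,0.9),(6,0.9),(5.2,-0.9),(6,-0.9),(7.8,0.9),(8.6,0.9)} \fill \q circle (1.6pt);
\draw (-0.4,0)--(0.4,0); \draw (5.2,0.9)--(6,0.9); \draw (5.2,-0.9)--(6,-0.9); \draw (7.8,0.9)--(8.6,0.9);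
\draw[->,thick] (0.4,0)--(1.9,0); \draw[->,thick] (2,0)--(3.5,0); \draw[->,thick] (5.2,0.9)--(3.69,0.05);
\draw[dashed] (3.6,0)--(5.2,-0.9); \draw[dashed] (6,0.9)--(7.8,0.9);
\node[below] at (2,0) {$z_0$}; \node[below] at (3.5,-0.05) {$z$};
\node at (4.05,0.75) {$\le N_1$}; \node at (4.15,-0.8) {$>N_1$}; \node at (6.9,1.15) {$>N_1$};
\end{tikzpicture}
\caption{Part of an orbit rooted at the piece $S_1$, with colors prescribed on four pieces. An arrow points to the endpoint that receives the label of the edge as a color. Dashed edges have label greater than $N_1$ and endpoints of level at most $N_1$, so they are easy and need no color. The vertex $z$, adjacent to two pieces, receives two colors.}\label{fig:gluing}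
\end{figure}

\begin{proof}
The case $S=\emptyset$ was noted above. Otherwise fix a piece $S_1$. As $S_1$ is a subtree, every $y\notin S_1$ has a unique neighbor $\operatorname{par}(y)$ on the path to $S_1$, and every edge not inside $S_1$ has the form $\{y,\operatorname{par}(y)\}$ with $y\notin S_1$. For $z\notin S$ let $P(z)$ consist of the label of $\{z,\operatorname{par}(z)\}$ and the labels of the non-easy edges $\{z,y\}$ with $y\in S$ and $\operatorname{par}(y)=z$. Put $y\in C_m$ if and only if $m\in P(y)$.

(V1) Let $z\notin S$. Since $Y$ has no cycles, $z$ has at most one neighbor in each piece. If $z$ is adjacent to at most one piece, it has at most one neighbor in $S$. If $z$ is adjacent to at least two pieces, then by (g2) and (g3) the edges from $z$ to $S$ of label greater than $N_1$ are easy, and at most one edge from $z$ to $S$ remains. In both cases $|P(z)|\le2$.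

(V2) Edges inside a piece are covered by (g1), and edges between different pieces are easy by (g2). Any other edge is $\{y,\operatorname{par}(y)\}$ with $y\notin S$, and then $y$ has its label; or with $y\in S$ and $\operatorname{par}(y)\notin S$, and then the edge is easy or $\operatorname{par}(y)$ has its label.
\end{proof}

Fix a valid coloring $C^0$ of $G(M_0)$, and let $L=L_0\cup\{C_m:m<\omega\}$ with $4$-ary predicates $C_m$; this language is countable. A \emph{colored model} is an $L$-structure $(K,C)$ with $K\models T_0$ and $C$ a valid coloring of $G(K)$ whose restriction to $G(M_0)$ is $C^0$. If $A\preceq K$, then $A$ with the restricted coloring is a colored model, and the union of an $L_0$-elementary chain of colored models, each coloring extending the previous ones, is a colored model. An $L_0$-embedding fixes $M_0$, so it commutes with $F$ and preserves levels; hence valid colorings can be transported along $L_0$-isomorphisms. A map is \emph{color-preserving} if it preserves each $C_m$ and its complement. We use one principle repeatedly.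
\begin{itemize}
\item[(U)] Let $K\models T_0$, and let $A_1,\dots,A_t\preceq K$ carry valid colorings extending $C^0$ that agree on each $G(A_i\cap A_j)$. Then there is a valid coloring of $G(K)$ extending all of them.
\end{itemize}
Indeed, each orbit lies inside some $G(A_i)$, where it is already colored validly and unambiguously, or is disjoint from all of them and can be colored freely.

\begin{definition}
Let $\kappa\ge\aleph_1$. A colored model $(K,C)$ is \emph{$\kappa$-rich} if, whenever $A\preceq K$ and $(K_1,C^1)$ is a colored model with $A\preceq K_1$, $|K_1|<\kappa$ and $C^1=C$ on $G(A)$, there is a color-preserving $L_0$-embedding $K_1\to K$ over $A$.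
\end{definition}

\begin{lemma}\label{lem:rich}
\begin{itemize}
\item[(i)] If $K,K_1$ are colored models and $A\preceq K$, $A\preceq K_1$ with the same colors on $G(A)$, then some colored model $K_2$ extends $K$ and admits a color-preserving $L_0$-embedding of $K_1$ over $A$.
\item[(ii)] There is an $\aleph_1$-rich colored model.
\item[(iii)] Let $M,M'$ be $\kappa$-rich. Every color-preserving $L_0$-isomorphism $A\to A'$ with $A\preceq M$, $A'\preceq M'$ of size less than $\kappa$ is $L$-elementary. In particular $M$ and $M'$ are elementarily equivalent in $L$.
\end{itemize}
\end{lemma}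

\begin{proof}
(i) In a monster model of $T_0$ containing $K$, (F6) gives an elementary embedding $f$ of $K_1$ over $A$ with $f(K_1)\perp^0_AK$. By (F8), $f(K_1)\cap K=A$. Transport the colors of $K_1$ by $f$ and apply (U) in $K_2=\operatorname{acl}_0(K\cup f(K_1))$.

(ii) Build a chain $(K^\alpha)_{\alpha\le\omega_1}$ of colored models with $K^0=M_0$ and unions at limit stages. Given $K^\alpha$, the pairs $(A,K_1)$ with $A\preceq K^\alpha$ and $K_1\succeq A$ a countable colored model agreeing with $K^\alpha$ on $G(A)$ form a set up to isomorphism over $A$. Treat them one after another by (i), with unions at limits, to obtain $K^{\alpha+1}$. A countable $A\preceq K^{\omega_1}$ is an elementary submodel of some $K^\alpha$ with $\alpha<\omega_1$, so $K^{\omega_1}$ is $\aleph_1$-rich.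

(iii) Let $f:A\to A'$ be such an isomorphism and $a\in M$. Then $A_1=\operatorname{acl}_0(Aa)$ is a colored model of size less than $\kappa$. Identifying $A$ with $A'$ through $f$, richness of $M'$ extends $f$ to a color-preserving $L_0$-embedding of $A_1$ into $M'$, whose image is an elementary submodel. The roles of $M$ and $M'$ are symmetric, so these isomorphisms form a back-and-forth system. It contains the identity of $M_0$.
\end{proof}

Let $T$ be the complete $L$-theory of the $\aleph_1$-rich colored models. Being a colored model is expressed by $L$-sentences: $T_0$, $C_m\subseteq\mathrm{SL}_2$, (V1) for each triple of indices, (V2) for each $m$, and the diagram of $C^0$. So every model of $T$ is a colored model.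

\section{Saturated models are rich}\label{sec:rich}

\begin{proposition}\label{prop:rich}
Let $\kappa\ge\aleph_1$. Every $\kappa$-saturated model $\mathfrak N$ of $T$ is $\kappa$-rich.
\end{proposition}

By saturation, richness reduces to an existential statement \eqref{eq:goal} about parameters $d$ in $\mathfrak N$. All we know of $\mathfrak N$ is that it is elementarily equivalent to an $\aleph_1$-rich model $M$. If \eqref{eq:goal} failed, there would be parameters $d'$ in $M$ for which it fails and which share with $d$ any one formula of our choice. We must choose that formula so that it forces \eqref{eq:goal} for $d'$ in $M$. It has two parts. The first, $\Pi$, describes the variety on which the new points live, and it determines a level bound $N_1$. The second says that certain parameters avoid a finite set $\Phi\subseteq F$ determined by $N_1$.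

\begin{proof}
Let $A\preceq\mathfrak N$ (as $L_0$-structures) and $(K_1,C^1)$ be as in the definition of richness.

\medskip\noindent\emph{Step 1: reduction to a finite configuration.}
Let $\Sigma$ be the set of formulas, in variables $v_c$ for $c\in K_1$, consisting of all $L_0$-formulas over $A$ true in $K_1$ (among them $v_a=a$ for $a\in A$) and all color conditions $x\in C_m$ or $x\notin C_m$ true of points $x\in G(K_1)$. A realization of $\Sigma$ in $\mathfrak N$ is the required embedding. As $\Sigma$ has fewer than $\kappa$ variables and parameters, it suffices to realize a finite part $\Sigma_0$. Color conditions on points of $G(A)$ follow from formulas $v_a=a$, which we add to $\Sigma_0$. If there are no other color conditions, we use $A\preceq K_1$ and $A\preceq\mathfrak N$.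

Otherwise let $x_1,\dots,x_n\in G(K_1)\setminus G(A)$ be distinct points that include those occurring in the remaining color conditions, and such that the $x_i$ lying in one $F$-orbit form a connected set, a \emph{piece}. This is achieved by adding finitely many points on paths, which are outside $G(A)$ because $G(A)$ is $F$-invariant. Different pieces lie in different orbits. Choose $N_0$ greater than all labels of edges inside pieces and all color indices in $\Sigma_0$, and let $P(i)=\{m<N_0:x_i\in C^1_m\}$, so $|P(i)|\le2$. Let $\bar c$ be a finite tuple from $K_1$ containing the entries of the $x_i$ and all elements whose variables occur in $\Sigma_0$. Let $\theta(\bar v,d)$, with $d$ a tuple from $A$, be the conjunction of the $L_0$-formulas in $\Sigma_0$ and of the conditions $x_i(\bar v)\in\mathrm{SL}_2$, where $x_i(\bar v)$ is the matrix of variables corresponding to the entries of $x_i$. It suffices to show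
\begin{equation}\label{eq:goal}
\mathfrak N\models\exists\bar v\,\Big[\theta(\bar v,d)\wedge\bigwedge_{i\le n}\Big(\bigwedge_{m\in P(i)}x_i(\bar v)\in C_m\wedge\bigwedge_{m<N_0,\,m\notin P(i)}x_i(\bar v)\notin C_m\Big)\Big].
\end{equation}

\medskip\noindent\emph{Step 2: the variety of the configuration.}
For $x_i,x_k$ in the same piece let $f_{ik}=x_kx_i^{-1}\in F$. For $x_i,x_k$ in different pieces call $(i,k)$ a \emph{constant pair} if $a_{ik}=x_kx_i^{-1}$ lies in $G(A)$; then $a_{ik}\notin F$. To keep track of which edges inside pieces are easy, let $\chi(\bar v,d)$ be the conjunction of $\theta(\bar v,d)$ and of those formulas $x_i(\bar v)\in Q_j$ or $x_i(\bar v)\notin Q_j$, for $i\le n$ and $j<N_0$, that are true in $K_1$. By (NF) there are $n_1$ and a quantifier-free ring formula $\vartheta(Y,u_\lambda)$ over $M_0$ with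
\begin{equation}\label{eq:nf}
T_0\vdash\chi(\bar v,u_0)\leftrightarrow\vartheta\big((\lambda_\sigma(v))_{v\in\bar v,|\sigma|=n_1},(\lambda_\sigma(u))_{u\in u_0,|\sigma|=n_1}\big).
\end{equation}
Here $Y=(Y_{c,\sigma})_{c\in\bar c,|\sigma|=n_1}$ are indeterminates. Let $\xi=(\lambda_\sigma(c))_{c\in\bar c,|\sigma|=n_1}$ and let $d_\lambda$ be the tuple of coordinates of length $n_1$ of $d$, so that $\vartheta(\xi,d_\lambda)$ holds. Put $\pi_c(Y)=\sum_{|\sigma|=n_1}Y_{c,\sigma}^{p^{n_1}}b^{[\sigma]}$, and let $x_i(Y)$ be the matrix of the polynomials $\pi_c(Y)$ for the entries $c$ of $x_i$. By \eqref{eq:expansion}, $\pi_c(\xi)=c$ and $x_i(\xi)=x_i$.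

Let $I\subseteq A[Y]$ be the ideal of $\xi$ over $A$. Choose generators and write them as $R_1(Y,\hat d),\dots,R_t(Y,\hat d)$, where $R_j(Y,u)$ has coefficients in $\mathbb F_p$ and
\[
\hat d=(d,\ d_\lambda,\ (a_{ik})_{(i,k)\text{ constant}},\ d_1),\qquad u=(u_0,\ u_\lambda,\ (u_{ik}),\ u_1),
\]
with $d_1$ the tuple of coefficients of the generators. Write $\vartheta$ as a disjunction of conjunctions of polynomial equations and one inequation, take a disjunct true at $(\xi,d_\lambda)$, and let $R_0(Y,u)\ne0$ be its inequation. After substituting $d_\lambda$, the polynomials in its equations lie in $I$. For an algebraically closed field $\Omega\supseteq M_0$ and a value $w$ of $u$ in $\Omega$, let $J_w\subseteq\Omega[Y]$ be the ideal generated by $R_1(Y,w),\dots,R_t(Y,w)$ and $W_w$ its zero set. Let $r$ be the transcendence degree of $A(\xi)$ over $A$.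

\medskip\noindent\emph{Step 3: the formula $\Pi$.}
Let $\Pi(w)$ be the following condition on $w$ in an algebraically closed field $\Omega\supseteq M_0$; inverses of matrices are written as adjugates.
\begin{itemize}
\item[($\Pi$1)] $J_w$ is prime, $\dim W_w=r$, and $R_0(Y,w)$ does not vanish identically on $W_w$.
\item[($\Pi$2)] Every $y\in W_w$ with $R_0(y,w)\neq0$ satisfies $\vartheta(y,w_\lambda)$.
\item[($\Pi$3)] Identically on $W_w$: $\det x_i(Y)=1$; $x_k(Y)=f_{ik}x_i(Y)$ for $x_i,x_k$ in the same piece; $x_k(Y)=w_{ik}x_i(Y)$ for constant pairs.
\item[($\Pi$4)] Each $x_i(Y)$ is nonconstant on $W_w$, and so is $x_k(Y)x_i(Y)^{-1}$ for $x_i,x_k$ in different pieces with $(i,k)$ not constant.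
\end{itemize}
This condition is first-order in $w$, in the language of rings with constants for $M_0$. For primality, van den Dries and Schmidt \cite{vdDS} show that for given $N,\delta$ there is $\beta$ such that, for every field $k$, an ideal $J\subseteq k[Y_1,\dots,Y_N]$ generated by polynomials of degree at most $\delta$ is prime if and only if $1\notin J$, and $fg\in J$ implies $f\in J$ or $g\in J$ for all $f,g$ of degree at most $\beta$; and by Hermann's bounds, membership in $J$ of a polynomial of bounded degree is witnessed by coefficients of bounded degree. Dimension is definable in families in algebraically closed fields, and the other clauses quantify over points of $W_w$. By quantifier elimination for algebraically closed fields, $\Pi$ is equivalent to a quantifier-free formula over $M_0$. We fix one; it can be evaluated in any field containing $M_0$ and $w$, and it then holds in every algebraically closed overfield.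

When $J_w$ is prime, a \emph{generic point} of $W_w$ over $\Omega$ is a tuple, in an overfield of $\Omega$, whose ideal over $\Omega$ is $J_w$. By the Nullstellensatz, a polynomial over $\Omega$ vanishes on $W_w$ if and only if it vanishes at the generic point. So a polynomial is nonconstant on $W_w$ if and only if its value at the generic point is not in $\Omega$, and this value is then transcendental over $\Omega$.

\emph{$\Pi(\hat d)$ holds.} Take $\Omega=A^{\mathrm{alg}}$. As $K_1/A$ is regular, $A(\xi)$ and $\Omega$ are linearly disjoint over $A$, so the ideal of $\xi$ over $\Omega$ is $I\Omega[Y]=J_{\hat d}$. Thus $J_{\hat d}$ is prime with generic point $\xi$, of dimension $r$, and $R_0(\xi,\hat d)\ne0$. This gives ($\Pi$1) and ($\Pi$3). Clause ($\Pi$2) holds since the equations of the chosen disjunct lie in $I$. For ($\Pi$4), the matrices in question have at $\xi$ an entry in $A(\xi)\setminus A$, and $A(\xi)\cap\Omega=A$.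

\medskip\noindent\emph{Step 4: a uniform degree bound.}
\emph{There is $\Delta<\omega$ such that for all algebraically closed $\Omega\supseteq M_0$, all $w$ in $\Omega$ with $\Pi(w)$, all $\epsilon\in\mathrm{SL}_2(\Omega)$ and $i\le n$, and a generic point $\xi'$ of $W_w$ over $\Omega$, there are an entry $e$ of $\epsilon x_i(\xi')$ and coordinates $s_2,\dots,s_r$ of $\xi'$ such that $e,s_2,\dots,s_r$ are algebraically independent over $\Omega$ and $[\Omega(\xi'):\Omega(e,s_2,\dots,s_r)]\le\Delta$.}

For $\delta<\omega$ let $\beta_{i,\delta}(w,\epsilon)$ say: for some entry $e(Y)$ of $\epsilon x_i(Y)$ and some $r-1$ indeterminates $\bar s$ among the $Y_{c,\sigma}$, the image of $W_w$ under $(e,\bar s)$ has dimension $r$, and for each $Y_{c,\sigma}$ there is a nonzero polynomial $H$ over $\Omega$ in $r+1$ variables, of degree at most $\delta$, with $H(Y_{c,\sigma},e(Y),\bar s)=0$ on $W_w$. This is first-order in $(w,\epsilon)$, and $\beta_{i,\delta}$ implies $\beta_{i,\delta+1}$. For given $(\Omega,w,\epsilon,i)$ it holds for some $\delta$: by ($\Pi$4) the matrix $\epsilon x_i(Y)$ is nonconstant on $W_w$, so some entry $e$ of $\epsilon x_i(\xi')$ is transcendental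 over $\Omega$, and by exchange it extends to a transcendence basis of $\Omega(\xi')$ by $r-1$ coordinates of $\xi'$; the image of $W_w$ then has dimension $r$, and every coordinate of $\xi'$ is algebraic over the basis. By compactness one $\delta$ works for all $(\Omega,w,\epsilon,i)$. If $\beta_{i,\delta}(w,\epsilon)$ holds, then the values of $e,\bar s$ at $\xi'$ are algebraically independent, so substituting them in $H$ leaves a nonzero polynomial in one variable, of degree at most $\delta$, that vanishes at $\xi'_{c,\sigma}$. Take $\Delta=\delta^{|Y|}$.

\medskip\noindent\emph{Step 5: transfer to a rich model.}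
Let $\varrho$ be the number of pieces and $q=n+\varrho^2$. Choose $N_1$ such that all triples $(\sigma,r',s')$ with $|\sigma|\le q+\log_p\Delta$ have index at most $N_1$. Let $\Phi\subseteq F$ be the finite set of products of at most two elements of $\{g_m^{\pm1}:m\le N_1\}$; it contains $1$. Suppose that \eqref{eq:goal} fails. Then $\hat d$ satisfies in $\mathfrak N$ the $L$-formula $\Psi(u)$ saying: $\Pi(u)$; $u_\lambda$ is the tuple of coordinates of length $n_1$ of $u_0$; $u_{ik}\in\mathrm{SL}_2\setminus\Phi$ for constant pairs; and the formula in \eqref{eq:goal} fails with $u_0$ in place of $d$. As $T$ is complete, an $\aleph_1$-rich model $M$ contains a tuple $\hat d'=(d',d'_\lambda,(a'_{ik}),d_1')$ satisfying $\Psi$. We show that the formula in \eqref{eq:goal} holds in $M$ for $d'$, a contradiction.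

Let $B=\operatorname{acl}_0(\hat d')\preceq M$, a countable model of $T_0$, and $\Omega=B^{\mathrm{alg}}$. Let $\xi'$ be the image of $Y$ in the domain $\Omega[Y]/J_{\hat d'}$, a generic point of $W_{\hat d'}$ over $\Omega$, and let $E=B(\xi')$. We claim that $b\notin E^p$; this is where primality of the ideal, and not just irreducibility of its zero set, is needed. Let $J\subseteq B[Y]$ be generated by the $R_j(Y,\hat d')$. Then $\Omega[\xi']=\Omega[Y]/J\Omega[Y]=(B[Y]/J)\otimes_B\Omega$, and $B[Y]/J$ embeds in this ring with image $B[\xi']$. So $B[\xi']$, and hence $E$, is linearly disjoint from $\Omega$ over $B$. Therefore $E\cap\Omega=B$, while $b^{1/p}\in\Omega\setminus B$.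

Let $x_i'=x_i(\xi')$. By ($\Pi$3) and ($\Pi$4), $x'_i\in G(E)\setminus G(B)$, and $x_k'=f_{ik}x_i'$ inside pieces. Moreover
\begin{equation}\label{eq:far}
x_k'x_i'^{-1}\notin\Phi\quad\text{for }x_i,x_k\text{ in different pieces,}
\end{equation}
because this matrix is $a'_{ik}\notin\Phi$ for a constant pair, and otherwise it is not in $G(\Omega)\supseteq F$. In particular the $x_i'$ are distinct. Let $S=\{x_1',\dots,x_n'\}$, partitioned into pieces as the $x_i$ are. Inside a piece, $x'_k=g_mx'_i$ if and only if $f_{ik}=g_m$ if and only if $x_k=g_mx_i$, so $x_i\mapsto x'_i$ is an isomorphism of labeled graphs on each piece, and the new pieces are connected. What may have changed is that different pieces can now lie in one orbit, since $a'_{ik}$ may belong to $F\setminus\Phi$.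

\medskip\noindent\emph{Step 6: lowering the levels.}
The orbits $Fx_i'$ lie in $G(E)$. Call $z\in FS\setminus S$ a \emph{hub} if it is adjacent to at least two pieces. Two hubs adjacent to the same two pieces would produce a cycle, so there are at most $\varrho^2$ hubs. Each point of $S$ and each hub has the form $\epsilon x'_i$ with $\epsilon=1$ or $\epsilon=g_m^{\pm1}$, so $\epsilon\in G(B)$. By Step 4 it has an entry $e\in E$ that satisfies the hypothesis of Lemma~\ref{lem:digit} over $B$ with bound $\Delta$; note that $\Omega E=\Omega(\xi')$ and $s_2,\dots,s_r\in E$. There are at most $q$ such points. Lemma~\ref{lem:digit} gives a countable $K'\models T_0$ with $E\subseteq K'$ and $B\preceq K'$ in which, by the choice of $N_1$, all points of $S$ and all hubs have level at most $N_1$.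

This extension has not disturbed the formula $\chi$. Put $c'=\pi_c(\xi')$ for $c\in\bar c$, so that $x'_i=x_i(\bar c')$. By uniqueness in \eqref{eq:expansion}, $\lambda_\sigma(c')=\xi'_{c,\sigma}$ in $K'$ for $|\sigma|=n_1$. By ($\Pi$1), $R_0(\xi',\hat d')\neq0$, and by ($\Pi$2), evaluated in an algebraically closed field containing $\xi'$, the quantifier-free formula $\vartheta(\xi',d'_\lambda)$ holds. The tuple $d'_\lambda$ consists of the coordinates of $d'$ in $M$, hence in $B$ and in $K'$. By \eqref{eq:nf}, $K'\models\chi(\bar c',d')$. So $K'\models\theta(\bar c',d')$, and for $j<N_0$ we have $x_i'\in Q_j$ in $K'$ if and only if $x_i\in Q_j$ in $K_1$.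

\medskip\noindent\emph{Step 7: coloring $K'$.}
On $G(B)$ take the colors of $M$. The orbits of the $x_i'$ are disjoint from $G(B)$. In each of them we apply Lemma~\ref{lem:gluing} to the pieces that it contains, with $P(x_i')=P(i)$.
\begin{itemize}
\item[(g1)] An edge inside a piece corresponds to an edge of $G(K_1)$ with the same label $m<N_0$. Easiness depends only on membership of the endpoints in $Q_j$, $j\le m$, so it is the same for both edges. If they are not easy, validity of $C^1$ puts $m$ into $P(i)$ for one of the endpoints.
\item[(g2)] Levels on $S$ are at most $N_1$. An edge of label $m\le N_1$ between different pieces would give $x_k'x_i'^{-1}=g_m^{\pm1}\in\Phi$, against \eqref{eq:far}.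
\item[(g3)] Hubs have level at most $N_1$. Two edges of label at most $N_1$ from a hub $z$ to $S$ end in different pieces, say $z=\epsilon x'_i=\epsilon'x'_k$, and give $x'_kx_i'^{-1}=\epsilon'^{-1}\epsilon\in\Phi$, against \eqref{eq:far}.
\end{itemize}
So these orbits have valid colorings in which $x'_i$ has exactly the colors in $P(i)$. Coloring the remaining orbits validly makes $K'$ a countable colored model that agrees with $M$ on $G(B)$. By $\aleph_1$-richness there is a color-preserving $L_0$-embedding of $K'$ into $M$ over $B$. It is $L_0$-elementary, so the image of $\bar c'$ witnesses the formula in \eqref{eq:goal} for $d'$ in $M$, contradicting $\Psi(\hat d')$.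
\end{proof}

\section{Simplicity of $T$ and the proof of Theorem~\ref{thm:simple}}\label{sec:T}

Let $\mathbb M$ be a monster model of $T$. By Proposition~\ref{prop:rich} it is $\bar\kappa$-rich, so by Lemma~\ref{lem:rich}(iii):
\begin{itemize}
\item[(E)] every color-preserving $L_0$-isomorphism between small $\operatorname{acl}_0$-closed subsets of $\mathbb M$ is $L$-elementary.
\end{itemize}
We write $\equiv^L$ for equality of $L$-types.

\begin{proposition}\label{prop:Tsimple}
The theory $T$ is simple.
\end{proposition}

\begin{proof}
We verify (F1)--(F7) in $T$ for the relation $\perp^0$ of independence in the stable reduct of $\mathbb M$ to $L_0$. Properties (F1)--(F5) are inherited from $T_0$, since automorphisms of $\mathbb M$ are automorphisms of the reduct and $|T_0|=|T|=\aleph_0$. Properties (F6) and (F7) mention types and must be proved for $L$-types. In both cases we first solve the problem in $T_0$, then put new colors on the solution by (U), regarding it as an abstract colored model $K_2$, and finally embed $K_2$ into $\mathbb M$ by richness.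

\emph{Extension.} Let $a$ and $C\subseteq B$ be given. By (F8) for $T_0$, a solution for $\operatorname{acl}_0(C)\subseteq\operatorname{acl}_0(B)$ is a solution for $C\subseteq B$, so let $C,B$ be $\operatorname{acl}_0$-closed. Let $A_1=\operatorname{acl}_0(Ca)$. By (F6) for $T_0$ there is an $L_0$-isomorphism $h:A_1\to A_1'$ over $C$ onto an $\operatorname{acl}_0$-closed set with $A_1'\perp^0_CB$, and $A_1'\cap B=C$ by (F8). Give $G(B)$ the colors of $\mathbb M$ and $G(A_1')$ the colors transported by $h$; they agree on $G(C)$. Extend by (U) to $K_2=\operatorname{acl}_0(A_1'B)$, and let $\iota:K_2\to\mathbb M$ be a color-preserving $L_0$-embedding over $B$. By (E), $\iota h$ is $L$-elementary over $C$, so $a'=\iota h(a)\equiv^L_Ca$. As $\iota$ is $L_0$-elementary over $B$, $a'\perp^0_CB$.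

\emph{Independence theorem.} Let $A$ be a small $L$-elementary submodel, $A\subseteq B,C$, $B\perp^0_AC$, $a_1\equiv^L_Aa_2$, $a_1\perp^0_AB$ and $a_2\perp^0_AC$. By (F8) we may replace $B,C$ by their $\operatorname{acl}_0$-closures. Let $E_i=\operatorname{acl}_0(Aa_i)$; then $E_1\perp^0_AB$ and $E_2\perp^0_AC$. An automorphism of $\mathbb M$ over $A$ sending $a_1$ to $a_2$ restricts to a color-preserving $L_0$-isomorphism $g:E_1\to E_2$. By (F6) for $T_0$ there is an $L_0$-isomorphism $h:E_1\to E$ over $A$ onto an $\operatorname{acl}_0$-closed set with $E\perp^0_ABC$. By stationarity (F9) over the model $A$, the maps $\mathrm{id}_B\cup h$ and $\mathrm{id}_C\cup hg^{-1}$ are $L_0$-elementary, so they extend to $L_0$-isomorphisms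
\[
\varphi_1:\operatorname{acl}_0(BE_1)\to\operatorname{acl}_0(BE),\qquad\varphi_2:\operatorname{acl}_0(CE_2)\to\operatorname{acl}_0(CE).
\]
Color $\operatorname{acl}_0(BE)$ and $\operatorname{acl}_0(CE)$ by transport along $\varphi_1,\varphi_2$, and give $\operatorname{acl}_0(BC)$ the colors of $\mathbb M$.

To apply (U) we compute the intersections. From $E\perp^0_ABC$ and (F3) we get $E\perp^0_BC$ and $E\perp^0_CB$, so by (F8)
\[
\operatorname{acl}_0(BE)\cap\operatorname{acl}_0(BC)=B,\qquad\operatorname{acl}_0(CE)\cap\operatorname{acl}_0(BC)=C.
\]
From $B\perp^0_AC$ and $B\perp^0_CE$ we get $B\perp^0_ACE$, hence $B\perp^0_EC$ and $\operatorname{acl}_0(BE)\cap\operatorname{acl}_0(CE)=E$. The colors agree on $G(B)$ and $G(C)$ because $\varphi_1$ fixes $B$ and $\varphi_2$ fixes $C$. A point $y\in G(E)$ receives the colors of $h^{-1}(y)$ through $\varphi_1$ and those of $gh^{-1}(y)$ through $\varphi_2$, and these are the same. Extend the coloring to $K_2=\operatorname{acl}_0(BCE)$ by (U), and let $\iota:K_2\to\mathbb M$ be a color-preserving $L_0$-embedding over $\operatorname{acl}_0(BC)$. By (E), $\iota\varphi_1$ is $L$-elementary over $B$ and $\iota\varphi_2$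 is $L$-elementary over $C$. Both send the respective $a_i$ to $a=\iota h(a_1)$, since $hg^{-1}(a_2)=h(a_1)$. So $a\equiv^L_Ba_1$, $a\equiv^L_Ca_2$, and $a\perp^0_ABC$ as $\iota$ is $L_0$-elementary over $BC$.

By the Kim--Pillay theorem \cite{KP}, $T$ is simple.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
The theory $T$ is complete, simple, has a countable language and extends $T_0$. Let $K$ be an $\aleph_0$-saturated model of $T$; it is a colored model. The sets $V_m=C_m\cup D_m$ are $\emptyset$-definable. For $x\in G(K)$, the edge $\{x,g_mx\}$ has an endpoint in $D_m$ if it is easy, by Lemma~\ref{lem:levels}(iii), and an endpoint in $C_m$ otherwise, by (V2). Each $x$ lies in at most two $C_m$ by (V1) and in finitely many $D_m$ by Lemma~\ref{lem:levels}(ii). So $(V_m,g_m)$ is a witness, and $k=2$ fails by Lemma~\ref{lem:criterion}.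
\end{proof}

\section{Low theories and finite weight}\label{sec:low}

In this section $T$ is a simple theory, $M$ an $\aleph_0$-saturated model, $\mathbb M\succeq M$ a monster model and $G$ an $\emptyset$-definable group; $G$ denotes its points in $\mathbb M$, and $p,q$ denote types. We identify formulas with the subsets of $G$ that they define.

In Example~\ref{ex:acf} large sets are closed under intersection. In a simple theory the large sets are the generic ones, and two generic sets may have a non-generic intersection. The proof shows that among infinitely many generic instances of one formula this cannot happen for all pairs. Infinitely many generic instances cannot be pairwise \emph{disjoint}, by a rank argument valid in every simple theory (Lemma~\ref{lem:rank}). To pass from ``non-generic'' to ``empty'' we intersect a bounded number of translates: this keeps generic sets generic (Lemma~\ref{lem:good}) and kills non-generic ones (Lemma~\ref{lem:kill}). The hypotheses of Theorem~\ref{thm:low} are used only for the bound in Lemma~\ref{lem:kill}.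

\subsection*{Definitions and standard facts}
A \emph{Morley sequence} over $C$ is a $C$-indiscernible sequence $(b_i)_{i<\omega}$ with $b_i\perp_Cb_0\dots b_{i-1}$; every type over $C$ has one. We use three facts on dividing.
\begin{itemize}
\item[(D1)] If $\varphi(x;b)$, with further parameters from $C$, does not divide over $C$, then it is satisfied by some $a$ with $a\perp_Cb$.
\item[(D2)] If $B\perp_Ab_0$ and $(b_i)$ is $A$-indiscernible, then there is an $AB$-indiscernible sequence $(b_i')\equiv_A(b_i)$ with $b_0'=b_0$.
\item[(D3)] (Kim) If $\varphi(x;b)$ divides over $C$ and $(b_i)$ is a Morley sequence in $\operatorname{tp}(b/C)$, then $\{\varphi(x;b_i):i<\omega\}$ is inconsistent.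
\end{itemize}
The theory $T$ is \emph{low} if for every formula $\varphi(x;y)$ there is $k$ such that for every indiscernible sequence $(b_i)$, if $\{\varphi(x;b_i):i<\omega\}$ is inconsistent, then it is $k$-inconsistent. Stable theories are low: there is $k$ such that every $a$ satisfies fewer than $k$, or all but fewer than $k$, of the $\varphi(x;b_i)$, so if $k$ instances are consistent, then infinitely many are, and then all by indiscernibility. A type $\operatorname{tp}(a/A)$ has \emph{weight at most $w$} if whenever $a'\equiv_Aa$, $A\subseteq B$, $a'\perp_AB$ and $c_0,\dots,c_w$ satisfy $c_i\perp_Bc_0\dots c_{i-1}$ for all $i$, there is $i$ with $a'\perp_Bc_i$. In a supersimple theory all generic types of $G$ have $SU$-rank $SU(G)=\sum_i\omega^{\alpha_i}n_i$, hence weight at most $\sum_in_i$ \cite[Ch.~5]{Wagner}.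

An element $a\in G$, and its type, is \emph{generic over $A$} if $ga\perp_\emptyset Ag$ for all $g\in G$ with $g\perp_Aa$. A formula over $A$ is \emph{generic} if it lies in a generic type over $A$. The following facts are standard \cite{Pillay}, \cite[Ch.~4]{Wagner}.
\begin{itemize}
\item[(G1)] Generic types exist over every set $A$ and form a closed subset of $S_G(A)$.
\item[(G2)] If $a$ is generic over $A$, then so are $a^{-1}$, and $ga$, $ag$ for $g\in G$ from $A$.
\item[(G3)] $a$ is generic over $AB$ if and only if $a$ is generic over $A$ and $a\perp_AB$.
\item[(G4)] Consequently, if $a$ is generic over $A$, $c\in G$ and $c\perp_Aa$, then $ca$ and $ac$ are generic over $Ac$, and hence over $A$.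
\end{itemize}

\subsection*{A translation-invariant rank}
Fix a formula $\theta(x;z)$ without parameters and let $\theta^*(x;z,t)$ be ``$x\in G$, $t\in G$ and $\theta(tx;z)$''. For a partial type $\pi(x)$ containing ``$x\in G$'' define $\operatorname{rk}(\pi)\ge n$ by induction: $\operatorname{rk}(\pi)\ge0$ if $\pi$ is consistent, and $\operatorname{rk}(\pi)\ge n+1$ if there are pairwise inconsistent instances $\theta^*(x;b_j)$, $j<\omega$, with $\operatorname{rk}(\pi\cup\{\theta^*(x;b_j)\})\ge n$ for all $j$. Unwinding the definition, $\operatorname{rk}(\pi)\ge n$ if and only if there are parameters $b_\eta$, for nonempty $\eta\in\omega^{\le n}$, such that the instances $\theta^*(x;b_{\eta j})$, $j<\omega$, are pairwise inconsistent for each $\eta$ of length less than $n$, and $\pi\cup\{\theta^*(x;b_{\eta|i}):1\le i\le n\}$ is consistent for each $\eta\in\omega^n$. The rank does not increase when $\pi$ grows, and it is invariant under automorphisms. We write $\operatorname{rk}(a/B)$ for $\operatorname{rk}(\operatorname{tp}(a/B))$.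
\begin{itemize}
\item[(R1)] $\operatorname{rk}(G)<\omega$: otherwise compactness yields a tree of height $\omega$, and $\theta^*$ has the tree property.
\item[(R2)] The rank is invariant under left translation, because a left translate of an instance of $\theta^*$ is an instance of $\theta^*$.
\item[(R3)] By compactness applied to the tree, $\operatorname{rk}(\pi)\ge n$ if and only if this holds for all finite subsets of $\pi$ that contain ``$x\in G$''; and for $\pi$ over $A$ the set of $b$ with $\operatorname{rk}(\pi\cup\{\theta^*(x;b)\})\ge n$ is type-definable over $A$.
\item[(R4)] A partial type $\pi$ over $B$ has a completion over $B$ of the same rank. Indeed, if $\operatorname{rk}(\pi)\ge n$ and $\psi$ is a formula, then $\operatorname{rk}(\pi\cup\{\psi\})\ge n$ or $\operatorname{rk}(\pi\cup\{\neg\psi\})\ge n$, by induction on $n$, since one alternative holds for infinitely many of the $b_j$. By (R3) and Zorn's lemma there is a maximal extension of $\pi$ over $B$ of the same rank, and it is complete.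
\end{itemize}

\begin{lemma}\label{lem:rank}
\begin{itemize}
\item[(i)] If $a\in G$ and $a\perp_AB$, then $\operatorname{rk}(a/AB)=\operatorname{rk}(a/A)$.
\item[(ii)] If $a$ is generic over $B$, then $\operatorname{rk}(a/B)=\operatorname{rk}(G)$.
\item[(iii)] If the instances $\theta(x;b_j)$, $j<\omega$, are generic over a set containing all $b_j$, then two of them have a common solution in $G$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We show by induction on $n$, for all $a,A,B$, that $\operatorname{rk}(a/A)\ge n$ implies $\operatorname{rk}(a/AB)\ge n$. The case $n=0$ is trivial. Let $p=\operatorname{tp}(a/A)$ have rank at least $n+1$. By (R3), Ramsey's theorem and compactness, there is an $A$-indiscernible sequence $(b_i)$ with $\theta^*(x;b_i)$ pairwise inconsistent and $\operatorname{rk}(p\cup\{\theta^*(x;b_0)\})\ge n$. By (R4) some $a'\models p\cup\{\theta^*(x;b_0)\}$ has $\operatorname{rk}(a'/Ab_0)\ge n$, and after applying an automorphism over $A$ to the sequence we may take $a'=a$. By (F6), moving the sequence by an automorphism over $Aa$, we may also assume $b_0\perp_{Aa}B$. With $a\perp_AB$, transitivity gives $B\perp_Aab_0$, hence $a\perp_{Ab_0}B$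 and $B\perp_Ab_0$. By induction $\operatorname{rk}(a/ABb_0)\ge n$. By (D2) there is an $AB$-indiscernible sequence $(b'_i)$ with $b'_0=b_0$ and $\theta^*(x;b'_i)$ pairwise inconsistent. For every $i$, as $b_i'\equiv_{AB}b_0$,
\[
\operatorname{rk}\big(\operatorname{tp}(a/AB)\cup\{\theta^*(x;b_i')\}\big)=\operatorname{rk}\big(\operatorname{tp}(a/AB)\cup\{\theta^*(x;b_0)\}\big)\ge\operatorname{rk}(a/ABb_0)\ge n.
\]
So $\operatorname{rk}(a/AB)\ge n+1$.

(ii) By (R4) and (F6) choose $c\in G$ with $\operatorname{rk}(c/B)=\operatorname{rk}(G)$ and $c\perp_Ba$. By (G2) and (G4), $g=ca^{-1}$ is generic over $Bc$, so $c\perp_Bg$ by (G3), and $\operatorname{rk}(c/Bg)=\operatorname{rk}(G)$ by (i). Since $a=g^{-1}c$, (R2) gives $\operatorname{rk}(a/Bg)=\operatorname{rk}(G)$, and $\operatorname{rk}(a/B)$ lies between these two equal numbers.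

(iii) By (ii) each instance $\theta^*(x;b_j,1)$ has rank $\operatorname{rk}(G)$. If they were pairwise inconsistent, then $\operatorname{rk}(G)\ge\operatorname{rk}(G)+1$, contradicting (R1).
\end{proof}

\subsection*{Intersecting translates}
A single translate $Zy$ of a generic set is generic, but an intersection of several translates need not be. To control this we translate by elements that move a realization of any given generic type over $M$ to another realization. Fix a generic type over $M$ and realizations $u,v$ of it with $u\perp_Mv$. By (G4), $q=\operatorname{tp}(u^{-1}v/M)$ is generic. Fix a Morley sequence $(y_i)_{i<\omega}$ in $q$ over $M$.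

\begin{lemma}\label{lem:good}
For every generic type $p$ over $M$ and every $w<\omega$ there is $x$ generic over $My_0\dots y_w$ with $xy_i^{-1}\models p$ for all $i\le w$.
\end{lemma}

\begin{proof}
Take $a_0\models p$ with $a_0\perp_Mu$. Then $c_0=a_0u^{-1}$ is generic over $Mu$ by (G4), so $c_0\perp_Mu$. Let $s_u=\operatorname{tp}(c_0/Mu)$ and let $s_v$ be its image under an automorphism over $M$ sending $u$ to $v$. Both are nonforking extensions of $\operatorname{tp}(c_0/M)$, so (F7) gives $c\models s_u\cup s_v$ with $c\perp_Muv$. Since $c_0u=a_0$, both $cu$ and $cv$ realize $p$. By (G3), $c$ is generic over $Muv$, and so is $cv$ by (G2). Put $y=u^{-1}v$ and $r_y=\operatorname{tp}(cv/My)$. This is a nonforking extension of $p$, and every realization $x$ of it satisfies $xy^{-1}\models p$, because $cvy^{-1}=cu$. Let $r_{y_i}$ be the conjugate of $r_y$ over $My_i$. We find $x_i\models r_{y_0}\cup\dots\cup r_{y_i}$ with $x_i\perp_My_0\dots y_i$ by induction: apply (F7) to $\operatorname{tp}(x_{i-1}/My_0\dots y_{i-1})$ and $r_{y_i}$, two nonforking extensions of $p$ over independent sets. Then $x=x_w$ is generic over $My_0\dots y_w$ by (G3).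
\end{proof}

\begin{lemma}\label{lem:kill}
Assume that $T$ is low or that the generic types of $G$ have weight bounded by a finite number. For every formula $\psi(x;z)$ over $M$ there is $w<\omega$ such that for all $c$ in $M$: if $\psi(x;c)$ is not generic, then $\bigcap_{i\le w}\psi(G;c)y_i=\emptyset$.
\end{lemma}

\begin{proof}
Note that $x\in\psi(G;c)y$ if and only if $x\in G$ and $\psi(xy^{-1};c)$. Let $\psi(x;c)$ be non-generic.

\emph{$T$ low.} For $y\models q$ the formula ``$x\in G\wedge\psi(xy^{-1};c)$'' divides over $M$. Otherwise (D1) gives a solution $x\perp_My$, and $xy^{-1}$ is generic over $M$ by (G2) and (G4) and satisfies $\psi(\cdot\,;c)$. By (D3) the instances at $y_0,y_1,\dots$ are inconsistent. The sequence $(y_i,c,m)_{i<\omega}$, where $m$ are the parameters of $\psi$, is indiscernible, so by lowness the instances are $k$-inconsistent for some $k$ depending only on $\psi$. Take $w=k-1$.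

\emph{Weight at most $w$.} Suppose that $x\in\bigcap_{i\le w}\psi(G;c)y_i$. We know nothing about the weight of $x$, so we multiply everything by an element $g$ generic over $Mxy_0\dots y_w$. By (G2) and (G3), $xg$ is generic over $M$. From $g\perp_My_0\dots y_i$ we get $y_i\perp_{My_0\dots y_{i-1}}g$, and with $y_i\perp_My_0\dots y_{i-1}$ transitivity gives $y_i\perp_Mgy_0\dots y_{i-1}$. So $y_i$, and then $y_ig$, is generic over $Mgy_0\dots y_{i-1}$. By (G3), $y_ig$ is generic over $M$ and independent over $M$ from $g,y_0,\dots,y_{i-1}$, hence from $y_0g,\dots,y_{i-1}g$. Since $\operatorname{tp}(xg/M)$ has weight at most $w$, there is $i\le w$ with $xg\perp_My_ig$. By (G2) and (G4), $(xg)(y_ig)^{-1}=xy_i^{-1}$ is generic over $M$. It satisfies $\psi(\cdot\,;c)$, a contradiction.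
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
Suppose that $k=2$ fails for $G$ in $M$, and let $(V_m,g_m)$ be a witness in $M$. Condition (a) of Lemma~\ref{lem:criterion} persists in $\mathbb M$. Let $\mathcal G\subseteq S_G(M)$ be the set of generic types, nonempty and compact by (G1). Types over $\emptyset$ are realized in $M$, so by (b)
\begin{equation}\label{eq:finite}
\text{every }p\in\mathcal G\text{ contains only finitely many }V_m.
\end{equation}
Thus $\mathcal G$ is the union of the closed sets $\mathcal G_N=\{p\in\mathcal G:V_m\notin p\text{ for all }m\ge N\}$. By the Baire category theorem there are $N$ and a generic formula $\varphi$ over $M$ such that every $p\in\mathcal G$ containing $\varphi$ lies in $\mathcal G_N$. Let $Z_m=\{x\in G:g_mx\in G\text{ satisfies }\varphi\}$. These sets are instances of one formula over $M$, and they are generic by (G2).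

\emph{Claim 1. If $m\ge N$ and $p\in\mathcal G$ contains $Z_m$, then $p$ contains $V_m$.} Let $a\models p$. Then $g_ma$ is generic over $M$ and satisfies $\varphi$, so $g_ma\notin V_m$, and $a\in V_m$ by (a).

It remains to find a generic type containing infinitely many $Z_m$.

\emph{Claim 2. Let $Z\subseteq G$ be definable over $M$ and $J\subseteq\omega$ infinite, with $Z\cap Z_m$ generic for all $m\in J$. Then there are $m\in J$ and an infinite set $J'\subseteq J$ of numbers greater than $m$ with $Z\cap Z_m\cap Z_{m'}$ generic for all $m'\in J'$.} Otherwise, for each $m\in J$ only finitely many $m'\in J$ make $Z\cap Z_m\cap Z_{m'}$ generic. Choosing elements of $J$ one at a time, each beyond the finitely many exceptions for the earlier ones, we obtain an infinite $J_0\subseteq J$ with $Z\cap Z_m\cap Z_{m'}$ non-generic for all $m<m'$ in $J_0$. Take $w$ from Lemma~\ref{lem:kill} for the formula $\psi(x;z,z')$ saying $x\in Z\wedge\varphi(zx)\wedge\varphi(z'x)$, and put $B_m=\bigcap_{i\le w}(Z\cap Z_m)y_i$. For $m<m'$ in $J_0$,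
\[
B_m\cap B_{m'}=\bigcap_{i\le w}(Z\cap Z_m\cap Z_{m'})y_i=\emptyset.
\]
By Lemma~\ref{lem:good}, applied to a type $p\in\mathcal G$ containing $Z\cap Z_m$, each $B_m$ is generic over $My_0\dots y_w$. The $B_m$ are instances of one formula $\theta(x;z)$ without parameters, which contradicts Lemma~\ref{lem:rank}(iii).

Start with $Z=G$ and $J=\{m:m\ge N\}$, and after each application of Claim 2 replace $(Z,J)$ by $(Z\cap Z_m,J')$; the hypothesis of the claim is preserved. This produces $N\le m_0<m_1<\cdots$ with $Z_{m_0}\cap\dots\cap Z_{m_i}$ generic for every $i$. By compactness of $\mathcal G$ some $p\in\mathcal G$ contains all $Z_{m_i}$, and by Claim 1 it contains all $V_{m_i}$. This contradicts \eqref{eq:finite}.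
\end{proof}

\begin{thebibliography}{9}

\bibitem{Delon} Delon, 1988.

\bibitem{vdDS} van den Dries and Schmidt, \emph{Invent. Math.} 76 (1984).

\bibitem{KP} Kim and Pillay, Simple theories, \emph{Ann. Pure Appl. Logic} (1997).

\bibitem{Messmer} Messmer, survey, Lecture Notes in Logic 5.

\bibitem{Pillay} Pillay, Definability and definable groups in simple theories, \emph{J. Symbolic Logic} (1998).

\bibitem{Wagner} Wagner, \emph{Simple Theories}.

\bibitem{WGT} Weak generic types and coverings of groups I, \texttt{https://www.impan.pl/shop/publication/transaction/download/product/88870}.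

\bibitem{Wood} Wood, \emph{J. Symbolic Logic} (1979).

\end{thebibliography}
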